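
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{The lexicographic degree of two-bridge knots}


\begin{abstract}
The lexicographic degree of a knot is the smallest degree $(a,b,c)$, in the lexicographic order, of a polynomial map $\mathbf R\to\mathbf R^3$ that parametrizes it. Two-bridge knots are those of lexicographic degree $(3,b,c)$. We prove that $b+c=3N$ for every two-bridge knot of crossing number $N$. The proof regards the knot as three points moving in a plane and counts the moments at which they are collinear. With the second coordinate kept fixed, superfluous collinear moments are removed until exactly $N-1$ are left; B\'ezout's theorem then provides a third coordinate of degree $3N-b$.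
\end{abstract}

\section{The question}

A \emph{polynomial parametrization} of a knot $K\subset\mathbf S^3=\mathbf R^3\cup\{\infty\}$ is a polynomial map
\[
\gamma:\mathbf R\to\mathbf R^3,\qquad t\mapsto(x(t),y(t),z(t)),
\]
such that the closure of its image in $\mathbf S^3$ is isotopic to $K$. Its degree is the triple $(\deg x,\deg y,\deg z)$, and the \emph{lexicographic degree} of $K$ is the minimal degree of a polynomial parametrization of $K$ for the lexicographic order on triples. Every knot has a polynomial parametrization, and for a nontrivial knot the lexicographic degree $(a,b,c)$ satisfies $3\le a<b<c$. The two-bridge knots are exactly the knots whose lexicographic degree has the form $(3,b,c)$.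

Let $K$ be a two-bridge knot with crossing number $N$. It is known that $b+c\ge 3N$ for every parametrization of degree $(3,b,c)$ of $K$, and that some parametrization of degree $(3,b,c)$ has $b+c=3N$. This does not settle what happens for the \emph{lexicographic} degree. There one first makes $b$ as small as possible, and the price could be a larger $c$. According to Proposition~2.9 of \cite{BKP} no price is paid when $N\le 11$: the lexicographic degree satisfies $b+c=3N$. The same conclusion is known for all $N$ if $b\le N+3$ or $b=\lfloor\frac{3N-1}2\rfloor$. The authors of \cite{BKP} write: ``We do not know if Proposition 2.9 holds for all crossing numbers $N\ge12$.'' It does.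

\begin{theorem}\label{thm:main}
Let $K$ be a two-bridge knot of crossing number $N$. Then the lexicographic degree $(3,b,c)$ of $K$ satisfies $b+c=3N$.
\end{theorem}

The results on $b+c$ just quoted are not used in the proof.

\subsection*{Where $3N$ comes from, and the idea of the proof}

After a normalization, $x=t^3-3t$. For $-2<x<2$ the plane with first coordinate $x$ meets the curve in three points, so the knot is the trace of three points moving in a plane, two of which merge when $x=-2$ and two when $x=2$. Writing $y$ and $z$ in the basis $1,t,t^2$ of $\mathbf R[t]$ over $\mathbf R[x]$, and discarding the coefficients of $1$, we obtain a $2\times 2$ matrix $L(x)$ of polynomials. For $-2<x<2$ its determinant is, up to a nonvanishing factor, the signed area of the triangle formed by the three points. Thus the zeros of $\det L$ in $(-2,2)$ are the moments at which the three points are collinear, and it turns out that for a parametrization of lexicographically minimal degree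
\[
\deg\det L=\frac{b+c}3-1 .
\]
So the theorem says that such a parametrization has a determinant of degree exactly $N-1$.

We keep $y$, hence $b$, fixed and ask which zeros of $\det L$ the knot really needs. We record each sign-changing zero by the number ($1$, $2$ or $3$) of the point that lies between the other two. As long as $\det L\ne0$, the triangle can be straightened by linear maps of the plane depending on $x$. This shows that two consecutive zeros with the same middle point can both be removed, and that a first zero with letter $2$ or $3$, or a last one with letter $1$ or $2$, can be removed. What remains is a word that starts with $1$, ends with $3$ and has no equal neighbors. For a word of length $n$ with these properties we draw a reduced alternating diagram with $n+1$ crossings, so $n=N-1$. Finally B\'ezout's theorem gives a new $z$, for the old $y$, whose determinant has only these $N-1$ zeros, and a degree count finishes the proof.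

\subsection*{Conventions and tools}

Knots are unoriented and considered up to ambient isotopy of $\mathbf S^3$; for tame knots it does not matter whether isotopies are smooth or topological. Isotopies of $\mathbf R^3$ that extend continuously by $\infty\mapsto\infty$ are isotopies of $\mathbf S^3$. For example, a family of shears $(x,u)\mapsto(x,u-s\,h(x))$, $0\le s\le1$, with $h:\mathbf R\to\mathbf R^2$ continuous, is such an isotopy, because these maps and their inverses are uniformly bounded on bounded sets. Homotopies may be piecewise smooth in the parameter.

We call a parametrization \emph{regular} if it is a smooth embedding, that is, $\gamma$ is injective and $\gamma'\neq0$ everywhere. Up to Section~\ref{sec:proof} we work with regular parametrizations. Section~\ref{sec:singular} shows that a parametrization of a two-bridge knot of minimal degree can be made regular without changing the degree or the knot. So the lexicographic degree of a two-bridge knot is the same with or without the regularity requirement.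

A knot diagram, viewed as a connected $4$-valent graph on $\mathbf S^2$ with crossing data, is \emph{alternating} if each edge is over at one end and under at the other. It is \emph{reduced} if at no crossing two opposite corners belong to the same face. The Kauffman--Murasugi--Thistlethwaite theorem states that a connected reduced alternating diagram with $m$ crossings represents a knot of crossing number $m$. Besides it we use the isotopy extension theorem.

\section{Three moving points}\label{sec:matrix}

\subsection*{Normalization}

Let $\gamma=(x,y,z)$ be a parametrization of a nontrivial knot with $\deg x=3$. If $x'$ did not have two distinct real roots, then $x(t)$ would be strictly monotone, the curve would be a graph over the $x$-axis, and a shear would carry it to the $x$-axis. So $x'$ has two distinct real roots. An affine change of $t$, possibly reversing the direction, moves them to $\pm1$ and makes the leading coefficient of $x$ positive. After an increasing affine change of the first coordinate,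
\[
x=t^3-3t .
\]
Neither the knot nor the degrees have changed.

The ring $\mathbf R[t]$ is free over $\mathbf R[x]$ with basis $1,t,t^2$. By a shear we may subtract polynomials in $x$ from $y$ and $z$, and so arrive at
\begin{equation}\label{eq:rows}
\begin{pmatrix}y\\ z\end{pmatrix}=L(x)\begin{pmatrix}t\\ t^2\end{pmatrix},\qquad
L=\begin{pmatrix}f\\ g\end{pmatrix}=\begin{pmatrix}f_1&f_2\\ g_1&g_2\end{pmatrix},\qquad f_i,g_i\in\mathbf R[x].
\end{equation}
The terms $1$, $t$, $t^2$ contribute degrees in different classes modulo $3$, so a degree not divisible by $3$ is unchanged by this step.

\begin{lemma}\label{lem:degree}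
Suppose that $y,z$ are given by \eqref{eq:rows} and have degrees $b$ and $c$ with $b\not\equiv c\pmod 3$. Then $\deg\det L=\frac{b+c}3-1$.
\end{lemma}

\begin{proof}
We have $3\deg f_1\le b-1$, $3\deg f_2\le b-2$, $3\deg g_1\le c-1$, $3\deg g_2\le c-2$. Neither $b$ nor $c$ is divisible by $3$. If $b\equiv1$ and $c\equiv2$, then the first and last of these are equalities and the other two are strict. So $f_1g_2$ has degree $\frac{b+c-3}3$ and $f_2g_1$ has smaller degree. If $b\equiv2$ and $c\equiv1$, exchange the rows.
\end{proof}

\subsection*{The points over $x$}

For $x\in[-2,2]$ let $t_1\le t_2\le t_3$ be the roots of $t^3-3t=x$. They are continuous on $[-2,2]$, and smooth and distinct on $(-2,2)$. At $x=-2$ they are $-2,1,1$, and at $x=2$ they are $-1,-1,2$. The part of the curve with parameter $t_i(x)$ is called \emph{strand} $i$. Strands $2,3$ are joined by a fold at $x=-2$ and strands $1,2$ by a fold at $x=2$. Strand $1$ continues to $x<-2$, strand $3$ to $x>2$. Put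
\[
e_k(x)=\begin{pmatrix}1\\ -t_k(x)\end{pmatrix},\qquad p_i(x)=L(x)\begin{pmatrix}t_i\\ t_i^2\end{pmatrix}=\begin{pmatrix}y_i\\ z_i\end{pmatrix}.
\]
Since $t_1+t_2+t_3=0$, for $\{i,j,k\}=\{1,2,3\}$ we have $t_i+t_j=-t_k$ and hence
\begin{equation}\label{eq:diff}
p_i-p_j=(t_i-t_j)\,L(x)\,e_k(x).
\end{equation}
The Vandermonde determinant gives
\begin{equation}\label{eq:area}
\det(p_j-p_i,\;p_k-p_i)=(t_j-t_i)(t_k-t_i)(t_k-t_j)\,\det L(x).
\end{equation}
So for $-2<x<2$ the three points are collinear exactly when $\det L(x)=0$.

Formulas \eqref{eq:diff} and \eqref{eq:area} hold for any matrix function $L$. We shall deform $L$ through \emph{smooth} functions of $x$, because these can be cut and glued.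

\begin{lemma}\label{lem:embed}
Let $L$ be a smooth $2\times2$ matrix function on $\mathbf R$. The curve $t\mapsto\bigl(x(t),L(x(t))\binom t{t^2}\bigr)$ is an injective immersion if and only if
\begin{equation}\label{eq:P}
L(x)e_k(x)\neq0\qquad\text{for all }x\in[-2,2],\ k=1,2,3 .
\end{equation}
\end{lemma}

\begin{proof}
Over $|x|>2$ each plane contains one point of the curve. Also $x'\ne0$ except at $t=\pm1$, where $x=\mp2$. By \eqref{eq:diff}, two points with different parameters $t_i\ne t_j$ over the same $x$ are distinct iff $L(x)e_k(x)\ne0$. The pairs with $t_i=t_j$ are $\{2,3\}$ at $x=-2$ and $\{1,2\}$ at $x=2$. Since $x'(1)=0$, the derivative of $L(x)\binom t{t^2}$ at $t=1$ is $L(-2)\binom12=L(-2)e_1(-2)$; at $t=-1$ it is $L(2)\binom1{-2}=L(2)e_3(2)$. So the remaining two cases of \eqref{eq:P} say that the curve is immersed at $t=\pm1$.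
\end{proof}

\begin{lemma}\label{lem:isotopy}
Let $F_s:\mathbf R\to\mathbf R^2$, $0\le s\le1$, depend smoothly on $(s,t)$, and let $\Gamma_s(t)=(x(t),F_s(t))$ be an injective immersion for every $s$. Then the closures of $\Gamma_0$ and $\Gamma_1$ in $\mathbf S^3$ are isotopic knots.
\end{lemma}

\begin{proof}
Let $\chi$ be a smooth compactly supported function on $\mathbf R$, equal to $1$ near $[-2,2]$. Over $|x|>2$ the curve $\Gamma_s$ is a graph $u=h_s(x)$. The shears $(x,u)\mapsto(x,u-\tau(1-\chi(x))h_s(x))$, $0\le\tau\le1$, where $(1-\chi)h_s$ is understood as $0$ where $\chi=1$, carry $\Gamma_s$ to the curve $(x,\chi(x)F_s)$. So it suffices to compare the cut-off curves for $s=0$ and $s=1$. They are joined by a smooth family of embeddings whose images all coincide with the $x$-axis outside a fixed compact set. The isotopy extension theorem applies.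
\end{proof}

\begin{definition}
$\mathcal P$ is the set of $2\times2$ matrix functions $L$, each smooth on a neighborhood of $[-2,2]$, that satisfy \eqref{eq:P}. For $L\in\mathcal P$ let $K(L)$ be the closure of the curve $\bigl(x(t),\chi(x)L(x)\binom t{t^2}\bigr)$, where $\chi$ is a smooth function equal to $1$ near $[-2,2]$, with compact support contained in an open set on which $L$ is smooth. We write $L\sim L'$ if $K(L)$ and $K(L')$ are isotopic.
\end{definition}

The condition \eqref{eq:P} is open in the uniform topology on $[-2,2]$. A \emph{homotopy in $\mathcal P$} is a family $L_s\in\mathcal P$, $0\le s\le1$, defined on a common neighborhood of $[-2,2]$ and smooth in $(s,x)$, or a concatenation of finitely many such families. Lemmas~\ref{lem:embed} and~\ref{lem:isotopy} give three facts. The knot $K(L)$ does not depend on $\chi$ (interpolate linearly). If $L$ is polynomial, then $K(L)$ is the closure of the polynomial curve (interpolate between $\chi$ and $1$). If $L_0$ and $L_1$ are joined by a homotopy in $\mathcal P$, then $L_0\sim L_1$ (use a common $\chi$).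

\section{The trefoil by hand}\label{sec:trefoil}

Let $y=t^4-4t^2=xt-t^2$, that is, $f=(x,-1)$. This case already shows the role of $\det L$ and how its zeros are removed.

\subsection*{The crossings are governed by $\det L$}

By \eqref{eq:diff}, strands $i,j$ have the same $y$ iff $f e_k=x+t_k=0$. As $x=t_k^3-3t_k$, this means $t_k^3-2t_k=0$, so $t_k\in\{0,\pm\sqrt2\}$. We find three crossings in the $(x,y)$-plane:
\begin{itemize}
\item $A$ at $x=-\sqrt2$, where $k=3$ (since $\sqrt2>1$): strands $1,2$, with $t=-\frac{\sqrt6+\sqrt2}2$ and $t=\frac{\sqrt6-\sqrt2}2$;
\item $B$ at $x=0$, where $k=2$: strands $1,3$, with $t=\mp\sqrt3$;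
\item $C$ at $x=\sqrt2$, where $k=1$: strands $2,3$, with $t=-\frac{\sqrt6-\sqrt2}2$ and $t=\frac{\sqrt6+\sqrt2}2$.
\end{itemize}
Along the curve they occur in the order $A,B,C,A,B,C$. Let $z$ be given by $g=(g_1,g_2)$ and put $D=\det L=xg_2+g_1$. At a crossing $x=-t_k$, so $D=g_1-t_kg_2=ge_k$, and \eqref{eq:diff} gives
\[
z_i-z_j=(t_i-t_j)\,D .
\]
So for this $y$ the knot depends only on the signs of $D$ at $-\sqrt2,0,\sqrt2$. For $D>0$ the first passage through the crossing is the lower one, for $D<0$ the upper one. The diagram is alternating exactly when the signs of $D$ alternate, and then the knot is a trefoil.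

\subsection*{The cheapest $z$}

The signs alternate for $D=x^2-1$. To find $z$ we solve $xg_2+g_1=x^2-1$, for instance by $g_2=x$, $g_1=-1$. So
\[
\bigl(t^3-3t,\;t^4-4t^2,\;t^5-3t^3-t\bigr)
\]
is a trefoil of degree $(3,4,5)$, and $4+5=3\cdot3$. Whatever the degree of the $z$ from which one starts, if the curve with this $y$ has alternating signs of $D$, then $z$ can be replaced by $\pm(t^5-3t^3-t)$, because only the signs of $D$ at three points matter. This is the upper bound of the theorem in miniature: \emph{keep $y$, replace $D$ by a polynomial with as few zeros as possible, and solve for $z$.}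

\subsection*{Removing a zero}

Now take $D=x-1$, for example with $z=t^2-t$. The signs at $-\sqrt2,0,\sqrt2$ are $-,-,+$. At the collinear moment $x=1$ the numbers $fe_k=1+t_k$ have signs $(-,+,+)$. So \eqref{eq:diff} gives $y_1<y_3<y_2$: strand $3$ is in the middle. Over $(-2,1)$ the triangle $p_1p_2p_3$ is nondegenerate, and at $x=-2$, where $p_2=p_3$, the matrix $L$ is still invertible. Choose a new row $\varphi$ that agrees with $f$ near $x=1$ and to the right of it and for which the numbers $\varphi e_k$ have the signs $(-,+,+)$ on all of $[-2,1]$. Over $(-2,1]$ this means that the order $y_1<y_3<y_2$ is kept. Nothing prevents this at the fold $x=-2$, where strands $2$ and $3$ meet, since they are adjacent in this order. As $D\ne0$ on $[-2,1)$, the points of the old curve are carried to those of a new curve, with first row $\varphi$ and the same $D$, by linear maps of determinant $1$ depending smoothly on $x$. Such maps can be deformed to the identity, so the knot is unchanged. But the new projection has no crossing over $[-2,1]$ and is immersed at the fold $x=-2$, so over $[-2,1]$ the sign of $D$ has become irrelevant and we may replace $D$ by a positive function. The zero has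 disappeared. Now the determinant has no zero at all, and a second straightening, to $y=t$, shows that the knot is trivial.

For the trefoil, $D=x^2-1$ has zeros $\pm1$. At $x=-1$ the numbers $fe_k=-1+t_k$ have signs $(-,-,+)$, so $y_3<y_1<y_2$ and strand $1$ is in the middle. The zero $x=-1$ cannot be removed in the same way: strand $1$ cannot be kept between strands $2$ and $3$ up to the fold $x=-2$, where these two meet. Likewise strand $3$, which is in the middle at $x=1$, cannot be kept between strands $1,2$ up to $x=2$. Nor can the two zeros be removed together, because their middle strands differ. The trefoil has the word $13$, with $N-1=2$ letters.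

\section{Three moves}\label{sec:moves}

We now set up the moves used in this example. For a smooth nowhere zero row $\varphi=(\varphi_1,\varphi_2)$ and a smooth function $D$, both defined near $[-2,2]$, let
\[
[\varphi;D]=\begin{pmatrix}\varphi\\ D\,\varphi^\perp/|\varphi|^2\end{pmatrix},\qquad\varphi^\perp=(-\varphi_2,\varphi_1).
\]
Its determinant is $D$, and $[\sigma\varphi;D]=\sigma[\varphi;D]$ for $\sigma=\pm1$. A \emph{node} of $\varphi$ \emph{of type} $k$ is a point $x\in[-2,2]$ with $\varphi(x)e_k(x)=0$. At such a node $\varphi^\perp e_k\neq0$, because $\varphi,\varphi^\perp$ are independent and $e_k\ne0$. Therefore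
\begin{equation}\label{eq:nodes}
[\varphi;D]\in\mathcal P\iff D\neq0\text{ at every node of }\varphi.
\end{equation}

\begin{lemma}[Normal form]\label{lem:M0}
Let $L=\binom fg$ be smooth near $[-2,2]$ with $f$ nowhere zero on $[-2,2]$. Then $L\in\mathcal P$ iff $[f;\det L]\in\mathcal P$, and in this case $L\sim[f;\det L]$.
\end{lemma}

\begin{proof}
Write $g=\det L\cdot f^\perp/|f|^2+hf$ with $h$ smooth, and replace $h$ by $(1-s)h$, $0\le s\le1$. Where $fe_k\neq0$, condition \eqref{eq:P} holds for this $k$ and all $s$. Where $fe_k=0$, the value $ge_k$ does not depend on $h$. So \eqref{eq:P} holds for all $s$ or for none.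
\end{proof}

So the knot depends only on $f$ and $D=\det L$; in fact, for given $f$, only the signs of $D$ at the nodes matter:

\begin{lemma}[Change of $D$]\label{lem:M1}
If $D$ and $D'$ have the same nonzero sign at each node of $\varphi$, then $[\varphi;D]\sim[\varphi;D']$.
\end{lemma}

\begin{proof}
Use $(1-s)D+sD'$ and \eqref{eq:nodes}.
\end{proof}

\begin{lemma}[Straightening]\label{lem:M2}
Let $[\varphi;D]\in\mathcal P$. Let $\hat\varphi$ be a smooth nowhere zero row near $[-2,2]$ such that near every zero of $D$ in $[-2,2]$ one has $\hat\varphi=\sigma\varphi$ with a locally constant sign $\sigma=\pm1$. Then $[\hat\varphi;D]\in\mathcal P$ and $[\varphi;D]\sim[\hat\varphi;D]$.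
\end{lemma}

\begin{proof}
Put $G=[\varphi;D][\hat\varphi;D]^{-1}$ where $D\ne0$, and $G=\sigma I$ near the zeros of $D$ in $[-2,2]$. Near such a zero $[\hat\varphi;D]=\sigma[\varphi;D]$, so the two definitions agree on overlaps. The open sets on which they are made cover $[-2,2]$. Thus $G$ is smooth on an open interval containing $[-2,2]$, $\det G=1$ and $[\varphi;D]=G\,[\hat\varphi;D]$. Left multiplication by invertible matrices preserves \eqref{eq:P}, so $[\hat\varphi;D]\in\mathcal P$. The functions $x\mapsto G((1-s)x)$ deform $G$ to the constant $G(0)$, which can be joined to $I$ in the connected group $SL_2(\mathbf R)$. Multiplying $[\hat\varphi;D]$ by these matrices we get a homotopy in $\mathcal P$ from $[\varphi;D]$ to $[\hat\varphi;D]$.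
\end{proof}

The condition at the zeros of $D$ is what makes $G$ extend across them: there both matrices are singular, and the three collinear points must be spread along the line in the same way.

\section{Letters and removal of zeros}\label{sec:letters}

Let $x$ be a non-node of $\varphi$. The numbers $\varphi e_k$ are the values of the affine function $\tau\mapsto\varphi_1-\tau\varphi_2$ at $t_1\le t_2\le t_3$, so their signs change at most once. Hence their sign vector is $\pm s_i$ for a unique $i$, where
\[
s_1=(+,+,-),\qquad s_2=(+,+,+),\qquad s_3=(+,-,-).
\]
We call $i$ the \emph{letter} of $\varphi$ at $x$. For $x\in(-2,2)$ and $y_k=\varphi\binom{t_k}{t_k^2}$, the first row of \eqref{eq:diff} translates the sign vectors $s_1,s_2,s_3$ into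
\[
y_2<y_1<y_3,\qquad y_1<y_2<y_3,\qquad y_2<y_3<y_1
\]
respectively. So the letter is the number of the strand in the middle. At a zero of $D$ in $(-2,2)$ it is the number of the collinear point between the other two.

Let $C_i(x)$ be the set of rows with sign vector $s_i$ at $x$. It is a convex cone not containing $0$, and $\{(x,\varphi):\varphi\in C_i(x)\}$ is open in $[-2,2]\times\mathbf R^2$. The cone $C_2(x)$ is never empty; $C_3(x)$ is nonempty iff $t_1<t_2$, that is, on $[-2,2)$; $C_1(x)$ is nonempty iff $t_2<t_3$, that is, on $(-2,2]$. These are the obstructions at the folds that we met in Section~\ref{sec:trefoil}.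

\begin{lemma}[Sections]\label{lem:sections}
Let $I\subset[-2,2]$ be a closed interval on which $C_i$ is nonempty. Then there is a smooth row function with values in $C_i$ on $I$, with prescribed germs, taking values in $C_i$, at any of the endpoints of $I$. At an endpoint $\pm2$ without prescribed germ the function can be chosen smooth and nonzero slightly beyond $\pm2$. The same holds for $-C_i$.
\end{lemma}

\begin{proof}
A constant row in $C_i(x_0)$ lies in $C_i(x)$ for $x$ near $x_0$. Glue finitely many such local sections by a partition of unity, arranged so that near an endpoint with prescribed germ only this germ is used, and near an endpoint $\pm2$ without prescribed germ only one constant section is used. By convexity the result lies in $C_i$.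
\end{proof}

The next lemma is the removal step of Section~\ref{sec:trefoil}: straighten $\varphi$ on an interval so that it has no nodes there, reverse the sign of $D$ on that interval, and go back to $\varphi$.

\begin{lemma}[Sign reversal on an interval]\label{lem:A}
Let $\varphi$ have finitely many nodes, and let $[\varphi;D],[\varphi;D']\in\mathcal P$. Let $J$ be one of the following intervals, where $r,r'$ are non-nodes:
\begin{enumerate}
\item $J=[r,r']$ with $-2<r<r'<2$, and $\varphi$ has the same letter $i$ at $r$ and $r'$;
\item $J=[-2,r]$ with $-2<r<2$, and the letter $i$ at $r$ is $2$ or $3$;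
\item $J=[r,2]$ with $-2<r<2$, and the letter $i$ at $r$ is $1$ or $2$.
\end{enumerate}
Suppose that $D$ has constant sign at the nodes in $J$, that $D'$ has the opposite sign there, and that $D,D'$ have equal signs at the nodes outside $J$. Then $[\varphi;D]\sim[\varphi;D']$.
\end{lemma}

\begin{proof}
Exchanging $D$ and $D'$ if necessary, let $D>0$ at the nodes in $J$. As the nodes are finite in number, there are smooth functions $D_1,D_2$ with $D_1>0$ and $D_2<0$ on a neighborhood of $J$, both having the signs of $D$ at the nodes outside $J$.

We construct a row $\hat\varphi$ without nodes in $J$. In case (1) let $\varphi\in\epsilon C_i$ near $r$ and $\varphi\in\epsilon'C_i$ near $r'$, with $\epsilon,\epsilon'=\pm1$, and put $\sigma=\epsilon\epsilon'$. Let $\hat\varphi=\varphi$ to the left of $r$ and $\hat\varphi=\sigma\varphi$ to the right of $r'$. On $J$ let $\hat\varphi$ be a section of $\epsilon C_i$ with the germs of $\varphi$ at $r$ and of $\sigma\varphi$ at $r'$. In case (2) let $\hat\varphi=\varphi$ to the right of $r$, and on $J$ let it be a section of $\pm C_i$ (the sign being that of $\varphi$ near $r$) with the germ of $\varphi$ at $r$. Here we use that $C_2$ and $C_3$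 are nonempty up to $-2$. In case (3) let $\hat\varphi=\varphi$ to the left of $r$, and on $J$ take a section of $\pm C_i$ with the germ of $\varphi$ at $r$, using that $C_1$ and $C_2$ are nonempty up to $2$.

In each case $\hat\varphi$ is smooth and nowhere zero, has no node in $J$, and equals $\pm\varphi$, with locally constant sign, on a neighborhood of the closure of $[-2,2]\setminus J$. In particular this holds near all zeros of $D_1$ and $D_2$ in $[-2,2]$, and the nodes of $\hat\varphi$ are those of $\varphi$ outside $J$. Hence
\[
[\varphi;D]\sim[\varphi;D_1]\sim[\hat\varphi;D_1]\sim[\hat\varphi;D_2]\sim[\varphi;D_2]\sim[\varphi;D'],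
\]
where the second and fourth equivalences are straightenings (Lemma~\ref{lem:M2}) and the others are changes of $D$ (Lemma~\ref{lem:M1}). The middle one is possible because $\hat\varphi$ has no nodes in $J$, where $D_1$ and $D_2$ differ in sign.
\end{proof}

\begin{proposition}[Reduction]\label{prop:B}
Let $L=\binom fg\in\mathcal P$ be polynomial, with $f_1,f_2$ coprime and $K(L)$ nontrivial. Then $\det L\not\equiv0$, and there are $n\ge2$, zeros $x_1<\dots<x_n$ of $\det L$ in $(-2,2)$ at which $\det L$ changes sign, and $\epsilon=\pm1$, such that
\[
L\sim\Bigl[f;\ \epsilon\prod_{j=1}^n(x-x_j)\Bigr],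
\]
no $x_j$ is a node of $f$, and the letters $w_j$ of $f$ at $x_j$ satisfy $w_1=1$, $w_n=3$ and $w_j\ne w_{j+1}$ for $1\le j<n$.
\end{proposition}

\begin{proof}
By coprimality $f$ is nowhere zero. It has finitely many nodes: at a node of type $k$ the number $t_k(x)$ is a root of the polynomial $f_1(x(t))-t\,f_2(x(t))$, which is not zero because $1,t$ are independent over $\mathbf R[x]$. By Lemma~\ref{lem:M0}, $L\sim[f;D]$ with $D=\det L$.

Let $S$ be the set of zeros of $D$ in $(-2,2)$ at which $D$ changes sign, with $S=\varnothing$ if $D\equiv0$. Its elements are non-nodes by \eqref{eq:nodes}. If $D\not\equiv0$, then for a suitable sign $\epsilon$ the polynomial $D_S=\epsilon\prod_{\xi\in S}(x-\xi)$ has the sign of $D$ wherever $D\ne0$ on $[-2,2]$, in particular at all nodes. So $L\sim[f;D_S]$ by Lemma~\ref{lem:M1}. If $D\equiv0$, then $f$ has no nodes by \eqref{eq:nodes}, and $L\sim[f;1]$ by Lemma~\ref{lem:M1}; this is $[f;D_S]$ with $\epsilon=1$.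

Now we delete elements of $S$, keeping $f$ fixed and allowing $\epsilon$ to change.
\begin{itemize}
\item If neighbors $\xi<\xi'$ in $S$ have the same letter, apply Lemma~\ref{lem:A}(1) with $D=D_S$, $J=[\xi,\xi']$ and $D'=D_S/((x-\xi)(x-\xi'))$. The factor divided out is negative on $(\xi,\xi')$ and positive outside $[\xi,\xi']$.
\item If the smallest $\xi\in S$ has letter $2$ or $3$, apply Lemma~\ref{lem:A}(2) with $D=D_S$, $J=[-2,\xi]$ and $D'=D_S/(x-\xi)$. The factor divided out is negative to the left of $\xi$ and positive to the right.
\item If the largest $\xi\in S$ has letter $1$ or $2$, apply Lemma~\ref{lem:A}(3) with $D=D_S$, $J=[\xi,2]$ and $D'=-D_S/(x-\xi)$. The factor $-(x-\xi)$ divided out is positive to the left of $\xi$ and negative to the right.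
\end{itemize}
In each case the only zeros of $D_S$ in $J$ are $\xi$ and, in the first case, $\xi'$. They are endpoints of $J$ and not nodes, so $D_S$ has constant sign at the nodes in $J$. Neither $D_S$ nor $D'$ vanishes at a node. So the lemma applies.

If the process ends with $S\ne\varnothing$, we have the asserted form; then $n\ge2$, because $w_1=1\ne3=w_n$, and in particular $\det L\not\equiv0$. If it ends with $S=\varnothing$, then $L\sim[f;\epsilon]\sim[(1,0);\epsilon]$ by Lemma~\ref{lem:M2}, whose condition is empty. The last matrix belongs to the curve $(t^3-3t,\,t,\,\epsilon t^2)$, which is a graph over the $y$-axis. So $K(L)$ is trivial, contrary to the hypothesis.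
\end{proof}

Coprimality is used here because at a common zero of $f_1,f_2$ in $[-2,2]$ the normal form $[f;D]$ does not exist. In Section~\ref{sec:proof} coprimality is also what makes B\'ezout's theorem applicable.

\section{The crossing number of a reduced word}\label{sec:crossing}

How many crossings does a reduced word of length $n$ require? By Lemma~\ref{lem:M2} we may choose $f$ anew away from the collinear moments $x_j$. Between consecutive collinear moments at least one crossing is needed, since the middle strand changes. At the left end strand $1$ must get from an extreme position to the middle, and at the right end strand $3$ must leave the middle. We construct a projection that has one crossing in each of these $n+1$ places and no others. The sign changes of $D$ make its diagram alternating.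

\begin{proposition}\label{prop:C}
Let $f$ be a nowhere zero row, smooth near $[-2,2]$, with letters $w_1,\dots,w_n$ at non-nodes $-2<x_1<\dots<x_n<2$, where $n\ge2$, $w_1=1$, $w_n=3$ and $w_j\neq w_{j+1}$. Let $D=\epsilon\prod_{j=1}^n(x-x_j)$ with $\epsilon=\pm1$, and $[f;D]\in\mathcal P$. Then $K([f;D])$ has crossing number $n+1$.
\end{proposition}

\begin{figure}[t]
\centering
\begin{tikzpicture}[scale=1.05,line cap=round]
\foreach \x/\l in {2.5/1,4.5/2,6.5/3}{\draw[densely dotted,gray] (\x,-0.25)--(\x,2.35); \node at (\x,-0.55) {$x_{\l}$};}
\foreach \x/\l in {1.5/0,3.5/1,5.5/2,7.5/3} \node at (\x,-0.55) {$\xi_{\l}$};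
\foreach \x/\l in {0.7/3,2.5/1,4.5/2,6.5/3,8.4/1} \node at (\x,2.65) {$\l$};
\node[left] at (-0.2,2.65) {letter:};
\draw[thick] (1,1)--(2,0);
\draw[thick] (3,1)--(4,2);
\draw[thick] (5,1)--(6,0);
\draw[thick] (7,1)--(8,2);
\draw[white,line width=5pt] (1.2,0.2)--(1.8,0.8);
\draw[white,line width=5pt] (3.2,1.8)--(3.8,1.2);
\draw[white,line width=5pt] (5.2,0.2)--(5.8,0.8);
\draw[white,line width=5pt] (7.2,1.8)--(7.8,1.2);
\draw[thick] (1,0)--(2,1);
\draw[thick] (3,2)--(4,1);
\draw[thick] (5,0)--(6,1);
\draw[thick] (7,2)--(8,1);
\draw[thick] (-0.8,0)--(1,0);
\draw[thick] (2,1)--(3,1);
\draw[thick] (4,2)--(7,2);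
\draw[thick] (8,1)--(8.6,1);
\draw[thick] (0.4,1)--(1,1);
\draw[thick] (2,0)--(5,0);
\draw[thick] (6,1)--(7,1);
\draw[thick] (8,2)--(9.8,2);
\draw[thick] (0.4,2)--(3,2);
\draw[thick] (4,1)--(5,1);
\draw[thick] (6,0)--(8.6,0);
\draw[thick] (0.4,1) .. controls (-0.25,1) and (-0.25,2) .. (0.4,2);
\draw[thick] (8.6,0) .. controls (9.25,0) and (9.25,1) .. (8.6,1);
\node[left] at (-0.8,0) {strand $1$};
\node[right] at (9.8,2) {strand $3$};
\node at (1.3,2.2) {\small $2$};
\node at (0.75,1.2) {\small $3$};
\node at (0.75,0.2) {\small $1$};
\node at (8.3,2.2) {\small $3$};
\node at (8.3,1.2) {\small $1$};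
\node at (8.3,0.2) {\small $2$};
\end{tikzpicture}
\caption{The diagram of Proposition~\ref{prop:C} for the word $w=123$, drawn schematically with $x$ horizontal and $y$ vertical. The two ends meet at $\infty$. The top row shows which strand is in the middle. Between consecutive crossings $\xi_{j-1},\xi_j$ lies one collinear moment $x_j$. The crossings $\xi_0,\xi_2$ are bottom nodes, $\xi_1,\xi_3$ are top nodes. In the case drawn ($\eta=1$ in the proof) a rising strand is over at bottom nodes and under at top nodes. The diagram is alternating and reduced.}
\label{fig:123}
\end{figure}

\begin{proof}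
\emph{Construction of a diagram.} Let $\{i,j,k\}=\{1,2,3\}$. Up to a global sign, the vectors $s_i$ and $s_j$ differ only in the $k$-th coordinate. We need a local row that passes between letters $i$ and $j$. At $\xi\in(-2,2)$ the row $(t_k(\xi),1)$ takes the value $t_k-t_l$ on $e_l$, so its signs are
\[
(0,-,-),\qquad(+,0,-),\qquad(+,+,0)\qquad\text{for }k=1,2,3 .
\]
Hence near $\xi$ the row $(t_k(x)\pm(x-\xi),1)$ has the value $\pm(x-\xi)$ on $e_k$ and nonzero values on the other $e_l$. So it passes from letter $i$ to letter $j$ or from $j$ to $i$, according to the choice of the sign, and its only node near $\xi$ is $\xi$ itself, of type $k$. The node is transversal: the value on $e_k$ has a simple zero.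

Choose $\xi_0\in(-2,x_1)$, $\xi_j\in(x_j,x_{j+1})$ for $1\le j<n$, and $\xi_n\in(x_n,2)$. We claim that there is a smooth nowhere zero row $\hat\varphi$ such that
\begin{itemize}
\item $\hat\varphi=\pm f$ near each $x_j$;
\item the only nodes of $\hat\varphi$ are $\xi_0,\dots,\xi_n$, all transversal;
\item the letter of $\hat\varphi$ is $3$ on $[-2,\xi_0)$, is $w_j$ on $(\xi_{j-1},\xi_j)$ for $1\le j\le n$, and is $1$ on $(\xi_n,2]$.
\end{itemize}
Indeed, near each $x_j$ take the germ of $f$, and near each $\xi_j$ take a local row as above for the required change of letter. Such a change is a change between different letters: $3\to w_1=1$ at $\xi_0$, $w_j\to w_{j+1}$ at $\xi_j$ for $1\le j<n$, and $w_n=3\to1$ at $\xi_n$. Between two consecutive pieces the letter is the same, say $i$. Going from left to right, multiply each piece by $\pm1$ so that both germs lie in the same cone $C_i$ or $-C_i$, and join them by Lemma~\ref{lem:sections}. At the ends use that $C_3$ is nonempty on $[-2,2)$ and $C_1$ on $(-2,2]$.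

The zeros of $D$ are the $x_j$. So Lemma~\ref{lem:M2} gives $[f;D]\sim[\hat\varphi;D]=:L$.

Project $K(L)$ to the $(x,y)$-plane, with $z$ as height. By \eqref{eq:diff} the double points are the $n+1$ nodes, and a node of type $k$ is a transversal crossing of the two strands other than $k$, away from strand $k$. At the folds the projection is immersed, since $\hat\varphi e_1\neq0$ at $-2$ and $\hat\varphi e_3\ne0$ at $2$ (compare the proof of Lemma~\ref{lem:embed}). So we have a diagram on $\mathbf S^2=\mathbf R^2\cup\{\infty\}$ with $n+1$ crossings; the curve passes through $\infty$, or, equivalently, its two ends are joined by a large arc without crossings. See Figure~\ref{fig:123}.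

At the left end strands $2,3$ are joined by a cap at $x=-2$. On $(-2,\xi_0)$ strand $3$ is in the middle, strand $2$ is extreme (top or bottom), and strand $1$ is at the other extreme and goes to $\infty$. The node $\xi_0$ has type $2$, so strands $1,3$ cross there. At the right end strand $1$ is in the middle on $(\xi_n,2)$ and is joined to the extreme strand $2$ by a cap at $x=2$, while strand $3$ is at the other extreme and goes to $\infty$. Strands $1,3$ cross at $\xi_n$.

\smallskip
\emph{Crossing signs.} On $(-2,2)$ both sides of \eqref{eq:area} have the sign $\mathrm{sgn}(i,j,k)\,\mathrm{sgn}D$, where $\mathrm{sgn}(i,j,k)$ is the sign of the permutation. At a node with $y_i=y_j$ the left side of \eqref{eq:area} equals $(z_i-z_j)(y_k-y_i)$. Let $i$ be the strand that rises relative to $j$ as $x$ increases through the node. Call the node \emph{bottom}, $\beta=1$, if $y_k>y_i$, and \emph{top}, $\beta=-1$, otherwise. Just before the node the strands from bottom to top are $(i,j,k)$ at a bottom node and $(k,i,j)$ at a top node. In both cases the sign $\pi$ of this order, as a permutation of $(1,2,3)$, is $\mathrm{sgn}(i,j,k)$. Hence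
\[
\mathrm{sgn}(z_i-z_j)=\beta\,\pi\,\mathrm{sgn}D .
\]
From one node to the next $\pi$ changes sign, because the order changes by one transposition; and $D$ changes sign, because exactly one simple zero $x_j$ lies in between. So there is a constant $\eta=\pm1$ with $\mathrm{sgn}(z_i-z_j)=\eta\beta$ at all nodes.

\smallskip
\emph{Alternation.} We may assume $\eta=1$, since switching all crossings affects neither alternation nor reducedness. Then the rising strand is over at bottom nodes and under at top nodes. At a bottom node the rising strand goes from bottom to middle and the other one from middle to bottom. At a top node the rising strand goes from middle to top and the other one from top to middle. So at every node, reading from left to right: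
\begin{itemize}
\item the strand arriving from the middle is under, the strand arriving from an extreme position is over;
\item the strand leaving to the middle is over, the strand leaving to an extreme position is under.
\end{itemize}
Orient arcs in middle position from left to right and arcs in extreme position from right to left. Then every arc that starts at a node (a middle arc on its right or an extreme arc on its left) is over there, and every arc that ends at a node is under there. These orientations fit together along each edge of the diagram: at the left cap an extreme arc arrives and a middle arc departs; at the right cap a middle arc arrives and an extreme arc departs; at $\infty$ the extreme strand $1$ on the left arrives and the extreme strand $3$ on the right departs. So each edge runs from an overcrossing to an undercrossing, and the diagram is alternating.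

\smallskip
\emph{The faces.} Let $U$ consist of the points above all strands over $(-2,2)$ and of the points over $|x|\ge2$ that lie above the arc going to $\infty$, the caps at $x=\pm2$ excluded. Let $W$ be the analogous region below. Let $T$ be the band over $(-2,2)$ between the top and the middle strand, $B$ the band between the middle and the bottom strand. The top nodes cut $T$, and the bottom nodes cut $B$, into connected pieces that we call \emph{runs}. There are $(n+1)+2=n+3$ runs. Together with $U$ and $W$ we have $n+5$ connected pieces, which cover the complement of the diagram.

Consider the left end. If strand $1$ is at the bottom there, then $\xi_0$ is a bottom node, and the first $B$-run, between strands $1$ and $3$, lies over $(-2,\xi_0)$. On the left it opens into the region above strand $1$ over $x\le-2$, that is, into $U$; the first $T$-run, between strands $3$ and $2$, is closed on the left by the cap. If strand $1$ is at the top, then $\xi_0$ is a top node, the first $T$-run lies over $(-2,\xi_0)$ and opens on the left into $W$, and the first $B$-run is closed by the cap. At the right end, with strand $3$ in the role of strand $1$: if strand $3$ is at the bottom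 on $(\xi_n,2)$, then $\xi_n$ is a bottom node and the last $B$-run, over $(\xi_n,2)$, opens into $U$; if it is at the top, then $\xi_n$ is a top node and the last $T$-run, over $(\xi_n,2)$, opens into $W$. The other last run is closed by the cap.

So exactly two runs, one over $(-2,\xi_0)$ and one over $(\xi_n,2)$, are glued to $U$ or $W$, and the $n+5$ pieces form $n+3$ classes. Each class is contained in one face, and every face contains a class. The diagram is a connected $4$-valent graph with $n+1$ vertices and $2(n+1)$ edges, so by Euler's formula it has $n+3$ faces. Hence faces correspond bijectively to classes.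

\smallskip
\emph{Reducedness.} Suppose that at a bottom node $\xi$ two opposite corners lie in the same face. The upper corner belongs to the $T$-run that has $\xi$ in the interior of its $x$-range, the lower corner to $W$. A $T$-run glued to $W$ lies over $(-2,\xi_0)$ or $(\xi_n,2)$ and has no node in the interior of its range. So these two corners are in different faces. The left and right corners belong to two different $B$-runs, one ending and one starting at $\xi$. They can be in the same face only if both are glued to $U$, so that they are the runs over $(-2,\xi_0)$ and $(\xi_n,2)$. Then $\xi=\xi_0=\xi_n$, which is impossible.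

At a top node $\xi$ the lower corner belongs to the $B$-run with $\xi$ in the interior of its range, the upper corner to $U$. They are in different faces, because a $B$-run glued to $U$ has no node in the interior of its range. The left and right corners belong to two $T$-runs, and both are glued to $W$ only if $\xi=\xi_0=\xi_n$. So the diagram is reduced. By the Kauffman--Murasugi--Thistlethwaite theorem the crossing number is $n+1$.
\end{proof}

Thus in Proposition~\ref{prop:B} we always have $n=N-1$, where $N$ is the crossing number of $K(L)$.

\section{Proof of the theorem}\label{sec:proof}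

Let $K$ be a two-bridge knot of crossing number $N$ and lexicographic degree $(3,b,c)$, and let $\gamma=(x,y,z)$ be a parametrization of this degree. We have $4\le b<c$. By Proposition~\ref{prop:singular} below we may assume that $\gamma$ is regular.

\subsection*{Residues modulo $3$} By minimality $3\nmid b$ and $3\nmid c$; otherwise subtracting $\lambda x^{b/3}$ from $y$ or $\lambda x^{c/3}$ from $z$, for a suitable constant $\lambda$, would lower the degree. Also $b\not\equiv c\pmod3$; otherwise the map $(x,y,z)\mapsto(x,y,z-\lambda x^{(c-b)/3}y)$, which is isotopic to the identity, would lower $c$ for a suitable $\lambda$. Normalize $\gamma$ as in Section~\ref{sec:matrix}. The degrees remain $b$ and $c$, and $L=\binom fg\in\mathcal P$ by Lemma~\ref{lem:embed}.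

\subsection*{Coprimality} Replace $(f_1,f_2)$ by $(f_1+\kappa_1,f_2+\kappa_2)$ with small constants: choose $\kappa_1$ with $f_1+\kappa_1\not\equiv0$, and then $\kappa_2$ different from the finitely many numbers $-f_2(\rho)$, where $\rho$ runs through the complex roots of $f_1+\kappa_1$. The new entries are coprime. For small $\kappa_1,\kappa_2$ the segment from the old to the new matrix stays in the open set $\mathcal P$, so the knot is unchanged. The polynomial $y$ changes by $\kappa_1t+\kappa_2t^2$, so its degree is still $b\ge4$, and $z$ is unchanged. Hence we may assume that $f_1,f_2$ are coprime.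

\subsection*{Lower bound} By Propositions~\ref{prop:B} and~\ref{prop:C}, $\det L\not\equiv0$ has at least $N-1$ zeros. By Lemma~\ref{lem:degree} its degree is $\frac{b+c}3-1$. So $b+c\ge3N$.

\subsection*{Upper bound} By the same propositions, $K=K([f;D'])$ with
\[
D'=\epsilon\prod_{j=1}^{N-1}(x-x_j)
\]
and \emph{with the same $f$}. Since $f_1,f_2$ are coprime, B\'ezout's theorem gives a polynomial row $g'=(g_1',g_2')$ with $f_1g_2'-f_2g_1'=D'$. Among all such $g'$ choose one for which $z'=g_1'(x)t+g_2'(x)t^2$ has minimal degree; call this degree $c'$. Since $[f;D']\in\mathcal P$, Lemma~\ref{lem:M0} gives $\binom f{g'}\in\mathcal P$ and $\binom f{g'}\sim[f;D']$. So $(x,y,z')$ is a polynomial parametrization of $K$ of degree $(3,b,c')$.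
\begin{itemize}
\item Suppose $c'<b$. A rotation about the $x$-axis turns $(x,y,z')$ into the parametrization $(x,z',-y)$ of $K$, of degree $(3,c',b)$. This is lexicographically smaller than $(3,b,c)$, a contradiction.
\item Suppose $c'\ge b$ and $c'\equiv b\pmod3$. Then $g'-\lambda x^{(c'-b)/3}f$ has the same determinant with $f$, and for suitable $\lambda$ the corresponding polynomial $z'-\lambda x^{(c'-b)/3}y$ has degree smaller than $c'$. This contradicts the choice of $g'$.
\end{itemize}
So $c'>b$ and $c'\not\equiv b\pmod3$. Lemma~\ref{lem:degree}, applied to $\binom f{g'}$, gives $N-1=\deg D'=\frac{b+c'}3-1$, that is, $c'=3N-b$. By minimality of $c$ we have $c\le c'=3N-b$. Together with the lower bound, $b+c=3N$. \qed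

\begin{remark}
Lexicographic minimality enters the upper bound in two ways. The minimality of $b$ excludes $c'<b$; in that case $c'\equiv b\pmod3$ could not be ruled out by subtracting multiples of $y$ from $z'$. The minimality of $c$ gives $c\le c'$. The construction never changes $b$, which is why no price is paid for making $b$ small first.
\end{remark}

\section{Parametrizations that are not assumed to be regular}\label{sec:singular}

By definition a parametrization only has to have an image whose closure is a knot isotopic to $K$. At the folds $t=\pm1$ such a curve may fail to be immersed. We show that a small perturbation of low degree repairs this without changing the knot.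

\begin{proposition}\label{prop:singular}
Let $\gamma$ be a polynomial map of degree $(3,b,c)$, $4\le b<c$, such that the closure of its image is a nontrivial knot isotopic to $K$, and let this degree be minimal among all such maps for $K$. Then there is a regular parametrization of $K$ of degree $(3,b,c)$.
\end{proposition}

\begin{proof}
By minimality $3\nmid b$ and $3\nmid c$; the argument given in Section~\ref{sec:proof} does not need regularity, and neither does the normalization of Section~\ref{sec:matrix}. So we may assume $x=t^3-3t$ and $(y,z)^T=L(x)\binom t{t^2}$, with degrees $b$ and $c$.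

\smallskip
\emph{Injectivity.} For no $k$ does $L(x)e_k(x)$ vanish for infinitely many $x\in[-2,2]$. Otherwise the polynomial vector $L(x(t))\binom1{-t}$ would vanish at infinitely many $t=t_k(x)$. So it would be zero, hence $L=0$, since $1,t$ are independent over $\mathbf R[x]$; but $\deg y=b\ge4$. If $\gamma(t_i(x))=\gamma(t_j(x))$ with $t_i\ne t_j$, then $L(x)e_k(x)=0$ by \eqref{eq:diff}. So there are only finitely many coincidences. Suppose that a point $q$ has $m\ge2$ preimages. Choose disjoint closed intervals around them so small that $\gamma$ has no coincidence on these intervals except at $q$. As $\gamma$ is proper, the image of these intervals is a neighborhood of $q$ in the image of $\gamma$. It is a cone over $2m\ge4$ points, which is impossible in a $1$-manifold. Hence $\gamma$ is injective, and \eqref{eq:P} can fail only through $L(-2)e_1(-2)=0$ or $L(2)e_3(2)=0$.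

\smallskip
\emph{The perturbation.} Near $x=-2$ the simple root $t_1$ is real-analytic, and $Le_1\not\equiv0$ there. So
\[
Le_1=(x+2)^{\mu}V(x),\qquad \mu\ge0,\quad V\text{ analytic},\quad v:=V(-2)\ne0 .
\]
Similarly $Le_3=(2-x)^{\mu^+}V^+(x)$ near $x=2$, with $v^+:=V^+(2)\neq0$. Since $e_1(-2)=\binom12$ and $e_3(2)=\binom1{-2}$ are independent, there is a constant matrix $M$ with $Me_1(-2)=v$ and $Me_3(2)=v^+$. For small $\kappa>0$ consider the polynomial curve of $L+\kappa M$. Its degrees are still $b$ and $c$, since the change has degree at most $2$ in $t$. We have to show that it is regular and represents $K$. For this we compare it with a local perturbation of $\gamma$ whose directions are exactly those of $V$ and $V^+$.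

We use three small positive numbers $\omega,\delta,\kappa$, chosen in this order. The conditions on each of them are stated where they are needed and involve only the numbers chosen before. Let $\rho(x)\in[0,1]$ be a smooth function, equal to $1$ near $\pm2$ and supported within distance $\delta/2$ of $\pm2$. Define a smooth function $\theta:\mathbf R\to\mathbf R^2$ by
\begin{align*}
\theta(t)&=\rho(x)\bigl(t+\tfrac12t_1(x)\bigr)V(x)&&\text{on strands $2,3$ over }[-2,-2+\delta]\ (t\text{ near }1),\\
\theta(t)&=\rho(x)\bigl(t+\tfrac12t_3(x)\bigr)V^+(x)&&\text{on strands $1,2$ over }[2-\delta,2]\ (t\text{ near }-1),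
\end{align*}
where $x=x(t)$, and $\theta=0$ elsewhere. For $\sigma\in[0,1]$ let
\[
\gamma_\sigma(t)=\gamma(t)+\kappa\Bigl(0,\ (1-\sigma)M\tbinom t{t^2}+\sigma\,\theta(t)\Bigr).
\]
So $\gamma_0$ is the curve of $L+\kappa M$, and $\gamma_1$ differs from $\gamma$ only near $t=\pm1$.

\smallskip
\emph{All $\gamma_\sigma$ are injective immersions.} For $x\in[-2,-2+\delta]$ the difference of the points of $\gamma_\sigma$ with parameters $t_2,t_3$ is $t_2-t_3$ times
\begin{equation}\label{eq:three}
(x+2)^{\mu}V+\kappa(1-\sigma)Me_1+\kappa\sigma\rho V .
\end{equation}
At $x=-2$ this vector is also the derivative at $t=1$ of the last two coordinates of $\gamma_\sigma$, because $x'(1)=0$ and $\rho(-2)=1$. Choose $\delta$ so small that $V$ and $Me_1$ have positive inner product with $v$ on $[-2,-2+\delta]$. Then the inner product of \eqref{eq:three} with $v$ is a sum of three nonnegative terms. For $x>-2$ the first is positive; at $x=-2$ the last two add up to $\kappa|v|^2>0$. So \eqref{eq:three} never vanishes. The end $x=2$ is treated in the same way; the reparametrization $t\mapsto-t$ combined with $x\mapsto-x$ exchanges the two ends. The remaining pairs of parameters over a common $x\in[-2,2]$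 are the pairs $(t_2,t_3)$ with $x\ge-2+\delta$, the pairs $(t_1,t_2)$ with $x\le2-\delta$, and all pairs $(t_1,t_3)$. They form a compact set of pairs of different parameters, which $\gamma$ separates, so for small $\kappa$ all $\gamma_\sigma$ separate them. Over $|x|>2$ each plane contains one point, and $x'\ne0$ for $t\ne\pm1$. So all $\gamma_\sigma$ are injective immersions. In particular $\gamma_0$ is regular. By Lemma~\ref{lem:isotopy} the closures of $\gamma_0$ and $\gamma_1$ are isotopic.

\smallskip
\emph{Comparison of $\gamma_1$ with $\gamma$.} By symmetry it is enough to treat $x=-2$. For $x\in[-2,-2+\delta]$ the midpoint $m(x)=\frac12(p_2+p_3)$ of the points of $\gamma$ on strands $2,3$ is a smooth function of $x$, because $t_2+t_3=-t_1$ and $t_2t_3=t_1^2-3$ are smooth. Since $t_2+\frac12t_1$ and $t_3+\frac12t_1$ are opposite numbers, $\gamma_1$ has the same midpoints. In the plane over $x$ use linear coordinates $(v_1,v_2)$ with origin $m(x)$ and first basis vector $V(x)$, the second being $V(x)$ rotated by a right angle; they depend smoothly on $x$. By \eqref{eq:diff}, strands $2,3$ of $\gamma$ become the points $(\mp h(x),0)$ and those of $\gamma_1$ the points $(\mp h_1(x),0)$,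 where
\[
h(x)=\tfrac12(t_3-t_2)(x+2)^{\mu},\qquad h_1(x)=\tfrac12(t_3-t_2)\bigl((x+2)^{\mu}+\kappa\rho(x)\bigr).
\]
Both functions are continuous, vanish at $x=-2$, are positive for $x>-2$, and coincide near $x=-2+\delta$. Let
\[
Q=\{-2\le x\le-2+\delta,\ |v_1|\le\omega,\ |v_2|\le\omega\}.
\]
Since $\gamma$ is injective, $p_1(-2)\ne p_2(-2)=m(-2)$. So we can choose $\omega$ and then $\delta$ so small that $Q$ contains no point of strand $1$, which over $[-2,-2+\delta]$ is the same for $\gamma$ and $\gamma_1$, and that $h<\omega$; for small $\kappa$ also $h_1<\omega$.

For $x\in(-2,-2+\delta]$ and $s\in[0,1]$ put $h_s=(1-s)h+sh_1$ (with $h_0=h$), and let $\phi_{x,s}:[-\omega,\omega]\to[-\omega,\omega]$ be the odd piecewise linear homeomorphism with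
\[
\phi_{x,s}(0)=0,\qquad\phi_{x,s}(h(x))=h_s(x),\qquad\phi_{x,s}(\omega)=\omega,
\]
linear in between. Put $\phi_{-2,s}=\mathrm{id}$. The function $\phi_{x,s}(u)-u$ is odd and piecewise linear in $u$, with values $0$, $h_s-h$, $0$ at $0,h,\omega$. Hence
\[
|\phi_{x,s}(u)-u|\le|h_1(x)-h(x)|\longrightarrow0\qquad(x\to-2),
\]
so $\phi_{x,s}(u)$ is continuous in $(x,s,u)$ also at $x=-2$. The maps
\[
\Phi_s(x,v_1,v_2)=\bigl(x,\ \phi_{x,\,s(1-|v_2|/\omega)}(v_1),\ v_2\bigr),\qquad0\le s\le1,
\]
are continuous bijections of the compact box $Q$, hence homeomorphisms. They are the identity on the boundary of $Q$: for $x=-2$ by definition, for $x=-2+\delta$ because $h_1=h$ there, for $|v_1|=\omega$ because $\phi_{x,s}$ fixes $\pm\omega$, and for $|v_2|=\omega$ because $\phi_{x,0}=\mathrm{id}$. Extended by the identity they form an ambient isotopy starting at $\Phi_0=\mathrm{id}$, and $\Phi_1$ carries the arcs $(\mp h,0)$ of $\gamma$ to the arcs $(\mp h_1,0)$ of $\gamma_1$. After the same construction at $x=2$, the closures of $\gamma$ and $\gamma_1$ are isotopic.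

So $\gamma$, $\gamma_1$ and $\gamma_0$ represent the same knot $K$, and $\gamma_0$ is a regular parametrization of degree $(3,b,c)$.
\end{proof}

\begin{thebibliography}{1}
\bibitem{BKP}
\emph{The Lexicographic Degree Of The First Two-Bridge Knots},
\texttt{https://hal.archives-ouvertes.fr/hal-01108678/file/bkp-nl-2018.pdf}.
\end{thebibliography}

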